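\title{Inapproximability of geometric thickness}

\begin{abstract}
The geometric thickness $\bar\theta(G)$ of a graph $G$ is the least number of crossing-free layers into which the edges can be partitioned in some straight-line drawing of $G$. We prove that for every integer $T\ge 3$ it is NP-hard to distinguish graphs with $\bar\theta(G)\le 3$ from graphs with $\bar\theta(G)>T$, even among bipartite graphs in which all vertices of one side have degree $3$. Hence, unless $\mathrm{P}=\mathrm{NP}$, geometric thickness has no polynomial-time constant-factor approximation, and no approximation within any function of the optimum. When all degrees on one side are at most $2$, the geometric thickness is at most $2$ and is computable in polynomial time. The reduction is from the coloring of $3$-uniform hypergraphs. It combines a Ramsey argument, in gadgets whose size depends only on $T$, with the fact that three lines cut the plane into at most seven regions.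
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{straight-line drawing} of a graph $G$ places the vertices at distinct points of the Euclidean plane and draws every edge as the segment between its ends. A set of edges is \emph{crossing-free} in the drawing if two of its segments never meet except in a common endpoint. The \emph{geometric thickness} $\bar\theta(G)$ is the smallest integer $t$ for which there are a straight-line drawing of $G$ and a partition of the edges into $t$ crossing-free sets, called \emph{layers}. The \emph{thickness} $\theta(G)$ is the smallest integer $t$ such that the edges can be partitioned into $t$ sets, each of which forms a planar graph.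

Both numbers count planar pieces. For the thickness each piece may be drawn on its own; for the geometric thickness all pieces must use the same positions of the vertices and straight edges. Thus $\theta(G)\le\bar\theta(G)$. At the bottom of the scale the two numbers agree: F\'ary's theorem says that every planar graph has a crossing-free straight-line drawing, so $\bar\theta(G)\le1$ if and only if $G$ is planar.

As recorded in \cite{TC}, deciding whether $\bar\theta(G)\le2$ is NP-hard, and $\theta(G)$ can be approximated within a constant factor in polynomial time. The second fact can be seen by counting edges. Delete vertices of minimum degree one at a time and let $k$ be the largest degree seen at a deletion. Then $\theta(G)\le k$: let every vertex give distinct labels from $\{1,\dots,k\}$ to its edges to vertices deleted later; the edges with a given label contain no cycle, because the first deleted vertex of a cycle would have given the same label twice. Also $k\le 6\,\theta(G)$: a planar graph on $n$ vertices has fewer than $3n$ edges, so every subgraph of $G$ has average degree at most $6\,\theta(G)$. The first fact, on the other hand, excludes only factors $c<3/2$: such an approximation would output a number at most $2$ exactly when $\bar\theta(G)\le 2$. One might therefore guess that geometric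 thickness, like thickness, is hard to compute but easy to estimate. The following question is posed in \cite{TC}.

\begin{quote}
Is there a constant $c\ge1$ and a polynomial-time algorithm that outputs, for every graph $G$, an integer $k$ with $\bar\theta(G)\le k\le c\,\bar\theta(G)$?
\end{quote}

The answer is no unless $\mathrm{P}=\mathrm{NP}$. To state the result, recall that a \emph{promise problem} asks to tell apart two disjoint classes of inputs, and nothing is required on other inputs. We use two properties of NP-hardness for such problems. If a polynomial-time algorithm answers an NP-hard promise problem correctly on both classes, then $\mathrm{P}=\mathrm{NP}$. And a polynomial-time map that sends the first and second class of an NP-hard promise problem into the first and second class of another one shows that the latter is NP-hard.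

\begin{theorem}\label{thm:main}
For every integer $T\ge3$ the following promise problem is NP-hard: given a graph $G$ with $\bar\theta(G)\le3$ or $\bar\theta(G)>T$, decide which holds. This remains true for bipartite graphs in which every vertex of one side has degree exactly $3$; such graphs have thickness at most $3$.
\end{theorem}

\begin{corollary}\label{cor:approx}
If $\mathrm{P}\ne\mathrm{NP}$, then for no constant $c\ge1$ is there a polynomial-time algorithm that outputs, for every graph $G$, an integer $k$ with $\bar\theta(G)\le k\le c\,\bar\theta(G)$. More strongly, for no function $f$ is there a polynomial-time algorithm that always outputs an integer $k$ with $\bar\theta(G)\le k\le f(\bar\theta(G))$.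
\end{corollary}

The degree $3$ in Theorem~\ref{thm:main} is a threshold. Let $\mathcal B_\Delta$ be the class of bipartite graphs that have a bipartition in which one side has maximum degree at most $\Delta$.

\begin{theorem}\label{thm:degree}
For $\Delta\le2$, the geometric thickness is at most $2$ on $\mathcal B_\Delta$ and is exactly computable there in polynomial time. For $\Delta\ge3$, no approximation $\bar\theta(G)\le k\le f(\bar\theta(G))$ as in Corollary~\ref{cor:approx} exists on $\mathcal B_\Delta$ unless $\mathrm{P}=\mathrm{NP}$.
\end{theorem}

The hardness is inherited from hypergraph coloring. A \emph{$3$-uniform hypergraph} $H=(V,E)$ consists of a finite set $V$ and a set $E$ of $3$-element subsets of $V$, the hyperedges. It is \emph{$C$-colorable} if $V$ can be colored with at most $C$ colors so that no hyperedge is monochromatic.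

\begin{theorem}[Dinur, Regev, Smyth \cite{DRS}]\label{thm:drs}
For every constant $C\ge2$ it is NP-hard to distinguish $3$-uniform hypergraphs that are $2$-colorable from those that are not $C$-colorable.
\end{theorem}

Apart from Theorem~\ref{thm:drs}, the proofs use only Ramsey's theorem, the non-planarity of $K_{3,3}$ and, for Theorem~\ref{thm:degree}, F\'ary's theorem and polynomial-time planarity testing. Section~\ref{sec:grid} shows the construction in small cases. Section~\ref{sec:canonical} makes arbitrary drawings uniform by a Ramsey argument, and Section~\ref{sec:stars} proves the geometric statement about uniform drawings on which the lower bound rests. Section~\ref{sec:reduction} contains the reduction and Section~\ref{sec:proofs} the proofs of the three results. We write $[n]=\{1,\dots,n\}$.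

\section{Drawings on a grid}\label{sec:grid}

\subsection{General position and stars}

A \emph{$T$-layer drawing} of $G$ is a straight-line drawing together with a partition of the edges into at most $T$ crossing-free layers; it exists if and only if $\bar\theta(G)\le T$. The coordinates of the plane are written $X$ and $Y$, and the $X$-coordinate of a point is its \emph{abscissa}. A finite set of points is in \emph{general position} if no three of the points are collinear and no two have the same abscissa. Any finite list of points can be brought into general position by arbitrarily small moves: move the points one at a time, avoiding the finitely many lines through two earlier points and the vertical lines through earlier points.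

\begin{lemma}\label{lem:generic}
If $\bar\theta(G)\le T$, then $G$ has a $T$-layer drawing whose vertices are in general position.
\end{lemma}

\begin{proof}
Take any $T$-layer drawing. Two edges of one layer without a common end are disjoint compact sets, so their distance is positive. Two edges of one layer with a common end leave it in different directions. These finitely many conditions survive all sufficiently small moves of the vertices.
\end{proof}

In general position no edge passes through a vertex other than its ends, so the value of $\bar\theta$ does not change if such incidences are forbidden in the definition. All our upper bounds come from one observation. A \emph{star} is a set of edges with a common end, its \emph{center}; the other ends are its \emph{leaves}.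

\begin{lemma}\label{lem:stars}
Consider a straight-line drawing in general position and a set of edges that is a union of stars. If the vertices of each star lie in a convex set, and the convex sets of different stars are disjoint, then the set of edges is crossing-free.
\end{lemma}

\begin{proof}
Edges of different stars lie in disjoint convex sets. Two edges of one star that share a point other than the center would make three vertices collinear.
\end{proof}

In the constructions below every vertex receives a \emph{nominal position}, and it is then placed within distance $1/8$ in each coordinate of that position so that all vertices are in general position. Nominal positions of different vertices may coincide.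

\subsection{Two layers}

\begin{proposition}\label{prop:two}
If $G\in\mathcal B_2$, then $\bar\theta(G)\le2$.
\end{proposition}

\begin{proof}
Let the sides be $U=[n]$ and $W$, with all degrees in $W$ at most $2$. The nominal position of $b\in U$ is $(b,b)$. A vertex $x\in W$ with two neighbors $b\ne b'$, taken in either order, has nominal position $(b,b')$; put $xb$ in layer $1$ and $xb'$ in layer $2$. A vertex $x\in W$ with the single neighbor $b$ has nominal position $(b,-1)$; put $xb$ in layer $1$. Isolated vertices of $W$ have arbitrary nominal positions. The edges of layer $1$ at $b$ form a star in the vertical strip $|X-b|\le1/8$, and the edges of layer $2$ at $b'$ form a star in the horizontal strip $|Y-b'|\le1/8$. Strips of the same direction are disjoint, so Lemma~\ref{lem:stars} applies to both layers.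
\end{proof}

For example, subdividing every edge of an arbitrary graph once gives a graph of geometric thickness at most $2$. The plane has two directions, and each vertex of $W$ spends one neighbor on each. The order of the vertices of $U$ along the two axes played no role. With a third neighbor the order starts to matter, and the reduction lives on this.

\subsection{The third layer}\label{subsec:third}

Consider the graph with vertices $p_{sj}$, $q_{sk}$, $f_s$, $x_{sjk}$ for $s,j,k\in[N]$, in which $x_{sjk}$ is adjacent to $p_{sj}$, $q_{sk}$ and $f_s$. Taken alone it is a disjoint union of $N$ components, one for each $s$. In the reduction the points $p$ and $q$ are shared among many such graphs, so the right question is which placements of $p$ and $q$ allow a drawing with few layers.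

Give the points $p$ distinct integer abscissas $X(p)$ and the points $q$ distinct integer ordinates $Y(q)$, and let $x_{sjk}$ have nominal position $(X(p_{sj}),Y(q_{sk}))$. As in Proposition~\ref{prop:two}, the edges at $p$ and the edges at $q$ form two crossing-free layers. The third layer consists of the stars with centers $f_s$. If $X$ sorts the points $p_{sj}$ by $s$ first, then the leaves of different stars lie in disjoint rectangles, and we place $f_s$ inside its rectangle (Figure~\ref{fig:grid}). The same works if $Y$ sorts the points $q_{sk}$ by $s$ first. One of the two conditions is enough: the graph behaves like a logical OR.

\begin{figure}[ht]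
\centering
\begin{tikzpicture}[scale=1.2]
\fill[gray!15] (0.75,0.75) rectangle (2.25,4.25);
\fill[gray!15] (2.75,0.75) rectangle (4.25,4.25);
\draw (0.88,0.88)--(1,0)--(1.12,2.88) (1.88,1.12)--(2,0)--(2.12,3.12)
      (2.88,1.88)--(3,0)--(3.12,3.88) (3.88,2.12)--(4,0)--(4.12,4.12);
\draw[dashed] (0.88,0.88)--(0,1)--(1.88,1.12) (2.88,1.88)--(0,2)--(3.88,2.12)
      (1.12,2.88)--(0,3)--(2.12,3.12) (3.12,3.88)--(0,4)--(4.12,4.12);
\draw[very thick] (0.88,0.88)--(1.5,2.5)--(2.12,3.12) (1.12,2.88)--(1.5,2.5)--(1.88,1.12)
      (2.88,1.88)--(3.5,2.5)--(4.12,4.12) (3.12,3.88)--(3.5,2.5)--(3.88,2.12);
\fill (0.88,0.88) circle (1.6pt) (1.12,2.88) circle (1.6pt) (1.88,1.12) circle (1.6pt)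
      (2.12,3.12) circle (1.6pt) (2.88,1.88) circle (1.6pt) (3.12,3.88) circle (1.6pt)
      (3.88,2.12) circle (1.6pt) (4.12,4.12) circle (1.6pt);
\draw[fill=white] (1,0) circle (1.8pt) (2,0) circle (1.8pt) (3,0) circle (1.8pt) (4,0) circle (1.8pt)
      (0,1) circle (1.8pt) (0,2) circle (1.8pt) (0,3) circle (1.8pt) (0,4) circle (1.8pt)
      (1.5,2.5) circle (1.8pt) (3.5,2.5) circle (1.8pt);
\node[below] at (1,0) {$p_{11}$}; \node[below] at (2,0) {$p_{12}$};
\node[below] at (3,0) {$p_{21}$}; \node[below] at (4,0) {$p_{22}$};
\node[left] at (0,1) {$q_{11}$}; \node[left] at (0,2) {$q_{21}$};
\node[left] at (0,3) {$q_{12}$}; \node[left] at (0,4) {$q_{22}$};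
\node[above] at (1.52,2.58) {$f_1$}; \node[right] at (3.55,2.55) {$f_2$};
\end{tikzpicture}
\caption{A drawing with three crossing-free layers (thin, dashed, thick) of the graph in which each black vertex $x_{sjk}$, $s,j,k\in\{1,2\}$, is adjacent to $p_{sj}$, $q_{sk}$ and $f_s$. The vertex $x_{sjk}$ lies nearly above $p_{sj}$ and nearly level with $q_{sk}$. The points $p_{sj}$ are sorted by $s$ first, so the leaves of the stars at $f_1$ and $f_2$ lie in disjoint rectangles (shaded), although the points $q_{sk}$ are not sorted by $s$ first.}
\label{fig:grid}
\end{figure}

To state a converse for drawings that have nothing to do with a grid, ``sorted by $s$ first'' must be replaced by a notion that makes sense for arbitrary point sets. Sorting along an axis means separation by a vertical or horizontal line, so we allow any line. A line \emph{strictly separates} two sets if they lie in its two different open half-planes.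

\begin{definition}\label{def:split}
Let $D$ be a finite set of \emph{coordinates}. A \emph{box} is a product $\prod_{a\in D}I_a$ of finite sets $I_a\subset\mathbb N$, its \emph{sides}; a \emph{sub-box} is obtained by passing to subsets of the sides. A \emph{family} on the box is a collection of distinct points $y_i$ of the plane indexed by the elements $i$ of the box. For $d\in D$, the family is \emph{$d$-split} if there is a sub-box with all sides of size $2$, whose $d$-th side is $\{b,b'\}$, such that some line strictly separates its points with $i_d=b$ from its points with $i_d=b'$.
\end{definition}

A family that is not $d$-split on a box is not $d$-split on any sub-box. In Figure~\ref{fig:grid} the family $p$ is $s$-split. The family $x$ is $s$-split by a vertical line and $k$-split by a horizontal line, but it is not $j$-split, since $x_{122}$ lies in the convex hull of the four points with $j=1$.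

The converse we are after says that in every drawing with at most $T$ layers, $p$ or $q$ is $s$-split, provided $N$ is large in terms of $T$. For large $N$ a Ramsey argument yields a sub-box on which the drawing is completely uniform; in particular each of the three kinds of edges lies in a single layer. For uniform drawings, Proposition~\ref{prop:stars} gives three implications. The stars at $f$ force $x$ to be $s$-split. The stars at $p$ force $x$ to be $j$-split unless $p$ is $s$-split. The stars at $q$ force $x$ to be $k$-split unless $q$ is $s$-split. If neither $p$ nor $q$ is $s$-split, then eight points $x_{sjk}$ are separated by three lines according to $s$, $j$ and $k$, so they lie in eight different regions. Three lines produce at most seven.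

\begin{example}\label{ex:small}
Disjoint stars force their leaf sets apart only when there are many large stars. Let $N=2$ and sort both $p$ and $q$ by their second index, so that the points $x_{1jk}$ are at $\{1,3\}\times\{1,3\}$ and the points $x_{2jk}$ are at $\{2,4\}\times\{2,4\}$. The two leaf sets cannot be separated, because $(2,2)$ lies in the first square. Yet the stars with centers $f_1=(1,2)$ and $f_2=(4,3)$ are disjoint. Their non-vertical edges are the graphs of $(X+3)/2$ and $(5-X)/2$ over $[1,3]$ and of $(X+2)/2$ and $(10-X)/2$ over $[2,4]$, and over $[2,3]$ these satisfy $(5-X)/2<(X+2)/2<(X+3)/2<(10-X)/2$. Their vertical edges lie on $X=1$ and $X=4$, which the other star does not reach.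
\end{example}

\subsection{Encoding a hypergraph}\label{subsec:encode}

The bound of seven regions has a second use. A uniform family with three coordinates is split in at most two of them, while on the grid it can be sorted by one prescribed coordinate along $X$ and by another along $Y$. So a family $\phi$ indexed by $[N]^3$ carries a piece of information, the set $S(\phi)\ne[3]$ of coordinates in which it is split. An OR graph that ties coordinate $a$ of $\phi$ to coordinate $d$ of $\psi$ enforces ``$a\in S(\phi)$ or $d\in S(\psi)$''. This is why the gadget of Section~\ref{sec:reduction} gives $p$ and $q$ three coordinates each.

Represent every vertex $u$ of a hypergraph by a family. For a hyperedge $e=\{e_1,e_2,e_3\}$ we want to enforce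
\[
S(e_1)\cup S(e_2)\cup S(e_3)=[3].
\]
This fails if the three sets are equal, and it holds if the sets $\{1,2\}$ and $\{3\}$, standing for two colors, both occur. For fixed $d$ the condition ``$d\in S(e_a)$ for some $a$'' is an OR of three terms, and the gadget has only two. An auxiliary family $z^{e,d}$ bridges the gap: impose ``$a\in S(z^{e,d})$ or $d\in S(e_a)$'' for $a=1,2,3$. Since $S(z^{e,d})$ misses some $a$, we get $d\in S(e_a)$ for that $a$; conversely, if $d\in S(e_r)$, then $S(z^{e,d})=[3]\setminus\{r\}$ satisfies all three conditions. This outline ignores one difficulty, namely that $S(\phi)$ is meaningful only on a sub-box that depends on $\phi$. Remark~\ref{rem:types} explains how the proof deals with it.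

\section{Canonical configurations}\label{sec:canonical}

\subsection{Types}

Ramsey's theorem needs a bounded number of colors, so we record a point set by finitely many bits that still determine separability. The \emph{orientation} of three non-collinear points $(p,q,r)$ is the sign of $\det(q-p,\,r-p)$. If $p$ is to the left of $q$, it is positive when $r$ is above the line $pq$ and negative when $r$ is below; if $p$ is to the right of $q$, the signs are reversed. The \emph{type} of a point set in general position, labeled by a finite set $\Lambda$, consists of the left-to-right order of the labels and the orientations of all triples. There are at most $|\Lambda|!\,2^{\binom{|\Lambda|}{3}}$ types.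

\begin{lemma}\label{lem:separable}
Let $P$ and $Q$ be disjoint nonempty finite sets with $P\cup Q$ in general position. Whether some line strictly separates $P$ from $Q$ depends only on the type of $P\cup Q$. Consequently, whether a family in general position is $d$-split depends only on its type.
\end{lemma}

\begin{proof}
Two compact convex sets in the plane are strictly separated by a line if and only if they are disjoint, so we must decide from the type whether $\operatorname{conv}P$ and $\operatorname{conv}Q$ meet. Suppose they do. Choose $S\subseteq P$ and $R\subseteq Q$ with $\operatorname{conv}S\cap\operatorname{conv}R\ne\emptyset$ and $|S|+|R|$ minimal, and write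
\[
\sum_{p\in S}\lambda_pp=\sum_{q\in R}\mu_qq,\qquad \sum_{p\in S}\lambda_p=1,\qquad\sum_{q\in R}\mu_q=1 .
\]
By minimality all coefficients are positive. These are four linear equations in $|S|+|R|$ unknowns. If $|S|+|R|\ge5$, the homogeneous system has a nonzero solution; it has a negative entry, because its $\lambda$-entries and its $\mu$-entries each sum to zero. Adding a growing multiple of it, we reach a nonnegative solution with a zero coefficient, contrary to minimality. So $|S|+|R|\le4$. The sizes $(1,1)$ are impossible because $P\cap Q=\emptyset$, and $(1,2)$, $(2,1)$ because no three points are collinear. Hence the hulls meet if and only if a segment $pp'$ spanned by $P$ meets a segment $qq'$ spanned by $Q$, or a point of one set lies in a triangle spanned by the other. The segments meet if and only if $(p,p',q)$ and $(p,p',q')$ have opposite orientations and so do $(q,q',p)$ and $(q,q',p')$. A point $w$ lies in the triangle $r_1r_2r_3$ if and only if $(r_1,r_2,w)$, $(r_2,r_3,w)$, $(r_3,r_1,w)$ have the same orientation.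
\end{proof}

\subsection{The Ramsey argument}

Write $\binom Sk$ for the set of $k$-element subsets of $S$. Ramsey's theorem states that for all $k,r,n$ there is $R$ such that for every coloring of $\binom Sk$ with $r$ colors, $|S|\ge R$, there is an $n$-element subset $S'\subseteq S$ with $\binom{S'}k$ monochromatic. Our points have several indices, so we need the version for products.

\begin{lemma}\label{lem:product}
For all $m,k,r,n$ there is $R$ such that for all sets $S_1,\dots,S_m$ of size at least $R$ and every coloring of $\binom{S_1}k\times\dots\times\binom{S_m}k$ with $r$ colors there are $n$-element subsets $S_a'\subseteq S_a$ with $\binom{S_1'}k\times\dots\times\binom{S_m'}k$ monochromatic.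
\end{lemma}

\begin{proof}
Induction on $m$; the case $m=1$ is Ramsey's theorem. For $m>1$ let $Q$ be a size that suffices for $m-1$ factors, and shrink $S_1,\dots,S_{m-1}$ to size $Q$. Color each $K\in\binom{S_m}k$ by the coloring that it induces on $\prod_{a<m}\binom{S_a}k$. The number of these new colors is $r$ raised to the power $\binom Qk^{m-1}$, which depends only on $m,k,r,n$. If $|S_m|$ is large enough, Ramsey's theorem gives an $n$-element subset $S_m'$ such that all $K\in\binom{S'_m}k$ induce the same coloring. Apply the induction hypothesis to that coloring.
\end{proof}

A gadget consists of several families that use different subsets of a common set of coordinates, with edges between points whose indices agree. Fix $m$, a finite set of \emph{roles} $\rho$, each with a coordinate set $\Delta_\rho\subseteq[m]$, and a set of \emph{adjacent pairs} of distinct roles. A \emph{configuration} on a box $I_1\times\dots\times I_m$ consists of distinct points $y^\rho_i$, one for each role $\rho$ and each $i\in\prod_{a\in\Delta_\rho}I_a$; of the edges $y^\rho_iy^{\rho'}_{i'}$ for all adjacent pairs $\rho,\rho'$ and all $i,i'$ with $i_a=i'_a$ for every $a\in\Delta_\rho\cap\Delta_{\rho'}$; and of a partition of these edges into layers. A family is a configuration with one role and no edges.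

The \emph{pattern} of a tuple of points $(y^{\rho_1}_{i^1},\dots,y^{\rho_k}_{i^k})$ consists of the roles $\rho_1,\dots,\rho_k$ and of the signs in $\{-,0,+\}$ of $i^r_a-i^{r'}_a$ for all $r,r'$ and all $a\in\Delta_{\rho_r}\cap\Delta_{\rho_{r'}}$. A configuration in general position is \emph{canonical} if tuples of at most three distinct points with the same pattern have the same type, and edges whose ends have the same roles lie in the same layer. Restricting a canonical configuration to a sub-box or to some of the roles gives a canonical configuration, and so does reversing the order on some sides.

\begin{example}\label{ex:parabola}
For $i\in[N]^2$ let $y_i=(w,w^2)$ with $w=Ni_1+i_2$. The left-to-right order is the lexicographic order, which the pattern determines, and three points of a parabola taken from left to right have positive orientation. So the family is canonical. It is $1$-split by a vertical line. It is not $2$-split: on a sub-box $\{a<a'\}\times\{b<b'\}$ the second indices read $b,b',b,b'$ from left to right, and the chord from the first to the third point crosses the chord from the second to the fourth.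
\end{example}

\begin{lemma}\label{lem:canonical}
Fix $m$, the roles with their coordinate sets, the adjacent pairs, and integers $T$ and $n$. There is $R$ such that every configuration in general position with at most $T$ layers on a box with all sides of size at least $R$ is canonical on some sub-box with all sides of size $n$.
\end{lemma}

\begin{proof}
Number the layers. A product of $3$-element subsets of the sides is a sub-box; label the points of the configuration on it by their roles and by the ranks ($1$, $2$ or $3$) of their indices in the $3$-element subsets. Color the product by the type of this labeled point set and the layers of its labeled edges. The number of colors depends only on the fixed data. Lemma~\ref{lem:product} with $k=3$ gives a sub-box with sides of size $n+2$ on which all these products have the same color. Delete the two largest elements of each side. We claim that the configuration is canonical on the remaining box.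

Consider a tuple of at most three points with indices in the remaining box. In each coordinate they use at most three values. If they use one or two, complete these to a $3$-element set by deleted elements; if they use none, take any $3$-element set. The used values then have the smallest ranks, so the rank of a used value is one more than the number of smaller used values, and this is determined by the pattern. Thus two tuples with the same pattern carry the same labels in two sub-boxes of the same color, and their types agree. The ends of an edge use at most one value in each coordinate, so all their ranks are $1$; hence edges with the same roles carry the same labels and lie in the same layer.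
\end{proof}

\subsection{Splitting in canonical families}

In a canonical family all sub-boxes with sides of size $2$, labeled by ranks, have the same type. By Lemma~\ref{lem:separable}, a canonical family that is $d$-split is therefore separated in coordinate $d$ on \emph{every} such sub-box. This lets us collect the separating lines for different coordinates on one sub-box.

\begin{lemma}\label{lem:seven}
A canonical family with all sides of size at least $2$ is not $d$-split for three distinct coordinates $d$.
\end{lemma}

\begin{proof}
Otherwise take a sub-box with sides of size $2$, three separating lines $\{g_1=0\}$, $\{g_2=0\}$, $\{g_3=0\}$ for the three coordinates, where the $g_r$ are affine functions on the plane, and fix the remaining coordinates. On the eight points that are left, $(\operatorname{sgn}g_1,\operatorname{sgn}g_2,\operatorname{sgn}g_3)$ takes all eight values in $\{+,-\}^3$. Affine functions on the plane form a space of dimension $3$, so $g_1,g_2,g_3$ and the constant $1$ are linearly dependent: $\gamma_1g_1+\gamma_2g_2+\gamma_3g_3=\gamma_0$ with $(\gamma_1,\gamma_2,\gamma_3)\ne0$ and, after a change of sign, $\gamma_0\ge0$. At a point where $g_r$ has the sign opposite to $\gamma_r$ for every $r$ with $\gamma_r\ne0$, the left side is negative. This is a contradiction; at most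 seven sign vectors occur.
\end{proof}

Without canonicity the lines could belong to different sub-boxes, and the argument would give nothing. For arbitrary families we pass to a sub-box first.

\begin{corollary}\label{cor:free}
For every $n\ge2$ there is $R_0(n)\ge n$ such that every family in general position with coordinate set $[3]$, on a box with all sides of size at least $R_0(n)$, has a sub-box with all sides of size $n$ and a coordinate $d\in[3]$ such that the family is not $d$-split on the sub-box.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:canonical} with $m=3$, one role and no edges, and then Lemma~\ref{lem:seven}.
\end{proof}

In the other direction, a canonical family is always split in at least one coordinate, and in a strong way: as in Example~\ref{ex:parabola}, one coordinate dominates the left-to-right order. This is the reason for including that order in the type.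

\begin{lemma}\label{lem:major}
Let $(y_i)$ be a canonical family with $m\ge1$ coordinates and all sides of size at least $\max(m,2)$. There is a coordinate $d$, called \emph{major}, such that either for all $b<b'$ all points with $i_d=b$ are to the left of all points with $i_d=b'$, or for all $b<b'$ they are to the right. In particular the family is $d$-split.
\end{lemma}

\begin{proof}
Identify the coordinate set with $[m]$ and each side, preserving the order, with an initial segment of $\{1,2,\dots\}$. For $\varepsilon\in\{-1,0,1\}^m\setminus\{0\}$ consider the pairs $i,i'$ with $\operatorname{sgn}(i'_a-i_a)=\varepsilon_a$ for all $a$. By canonicity either $y_i$ is to the left of $y_{i'}$ for all such pairs, and we put $\varphi(\varepsilon)=+1$, or to the right for all, and we put $\varphi(\varepsilon)=-1$. Exchanging $i$ and $i'$ gives $\varphi(-\varepsilon)=-\varphi(\varepsilon)$. Let $e_1,\dots,e_m$ be the unit vectors. Reversing the order on a side at most exchanges the two alternatives of the lemma, so we may assume $\varphi(e_a)=+1$ for all $a$. A step from $i$ to $i+\varepsilon$ inside the box moves the point to the right if $\varphi(\varepsilon)=+1$, and a sequence of such steps moves it to the right as well.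

For $a\ne b$ write $a\to b$ if $\varphi(e_a-e_b)=+1$. Exactly one of $a\to b$ and $b\to a$ holds. The relation is transitive: if $a\to b\to c$, let $(i_a,i_b,i_c)$ go from $(1,2,2)$ to $(2,1,2)$ to $(2,2,1)$ with the other coordinates fixed. The steps are $e_a-e_b$ and $e_b-e_c$, both move to the right, and the total displacement is $e_a-e_c$. So $\to$ is a linear order; let $d$ be its first element, so that $d\to a$ for all $a\ne d$.

It remains to show $\varphi(\varepsilon)=+1$ whenever $\varepsilon_d=+1$. Start with $i_a=2$ for the coordinates $a$ with $\varepsilon_a=-1$ and $i_a=1$ for all others. Make a step $e_d-e_a$ for each $a$ with $\varepsilon_a=-1$, or a single step $e_d$ if there is no such $a$. Then make a step $e_a$ for each $a\ne d$ with $\varepsilon_a=+1$. The coordinate $i_d$ increases at most $\max(m-1,1)$ times, and the others stay in $\{1,2\}$, so the walk stays in the box. Every step moves to the right, and the total displacement has sign vector $\varepsilon$.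
\end{proof}

\section{A layer of stars forces a split}\label{sec:stars}

\begin{proposition}\label{prop:stars}
Let a canonical configuration on a box with $m\le5$ coordinates and all sides of size at least $19$ contain a family $(x_i)$ with coordinate set $[m]$ and a family $(c_j)$ with coordinate set $\Delta\subseteq[m]$. Let $\pi$ be the projection of indices to the coordinates in $\Delta$, and assume that the set of all segments $c_{\pi(i)}x_i$ is crossing-free. Let $\emptyset\ne B\subseteq\Delta$. Then $x$ is $b$-split for some $b\in B$, or $c$ is $a$-split for some $a\in\Delta\setminus B$.
\end{proposition}

The segments form stars with centers $c_j$. For $B=\Delta$ the proposition says that the leaves are separated according to some index of their centers. Smaller sets $B$ give more: unless $c$ itself is split in a coordinate outside $B$, the leaves are split in a coordinate of $B$.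

\subsection{The case of two coordinates}

Let $m=2$ and $\Delta=B=\{2\}$, so that $x_{\alpha\beta}$ is joined to $c_\beta$ for $\alpha,\beta\in[19]$. Suppose that $x$ is not $2$-split. Then the major coordinate of $x$ is $1$, and the clusters $\{x_{\alpha\beta}:\beta\in[19]\}$ lie in disjoint vertical strips, as in Example~\ref{ex:parabola}. Every center is joined to every cluster. If each cluster could be shrunk to a point, three centers and three clusters would form a planar drawing of $K_{3,3}$. Shrinking is harmless when each edge avoids the convex hulls of the clusters it does not end in, so this is what we must show.

Let $\ell_{\alpha\beta}$ be the line through $c_\beta$ and $x_{\alpha\beta}$, and look at $\ell_{33}$. By canonicity the points $x_{\alpha'\beta'}$ with $\alpha'>3$, $\beta'<3$ lie on one side of it, and so do the points with $\alpha'>3$, $\beta'>3$. If the two sides were different, $\ell_{33}$ would separate $x_{42},x_{52}$ from $x_{44},x_{54}$, and $x$ would be $2$-split. So in the cluster $\alpha'=4$ only $x_{43}$ can be exceptional, say above $\ell_{33}$ while the others are below. By canonicity the exception then occurs everywhere: $x_{21}$ is above $\ell_{11}$ and below $\ell_{12}$, while $x_{22}$ is below $\ell_{11}$ and above $\ell_{12}$. So $\ell_{11}$ and $\ell_{12}$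 cross in the strip of the cluster $\alpha'=2$. For the same reason they cross in the strip of the cluster $\alpha'=3$, and two lines cannot cross twice. Clusters with $\alpha'<\alpha$ are handled by reversing the first coordinate. One obstacle remains: a center might lie inside the hull of a cluster. Since there are many centers and many strips, we can choose three centers and three strips that avoid each other.

In general the centers form clusters too. The next three lemmas isolate the three steps: lines cross once, intervals can be chosen disjoint, and convex sets can be shrunk.

\subsection{Three lemmas}

The \emph{side} of a point with respect to a non-vertical line not containing it is ``above'' or ``below''.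

\begin{lemma}\label{lem:clusters}
Let $L\ge3$, and for $\mu,\nu\in[L]$ let $\ell[\mu,\nu]$ be non-vertical lines and $y[\mu,\nu]$ points, with $y[\mu',\nu']\notin\ell[\mu,\nu]$ whenever $\mu'\ne\mu$. Assume:
\begin{itemize}
\item[(a)] there are pairwise disjoint intervals $Z_1,\dots,Z_L$ such that $Z_\mu$ contains the abscissas of all $y[\mu,\nu]$, $\nu\in[L]$;
\item[(b)] for $\mu'\ne\mu$, the side of $y[\mu',\nu']$ with respect to $\ell[\mu,\nu]$ depends only on the sign of $\mu'-\mu$ and on whether $\nu'=\nu$.
\end{itemize}
Then for $\mu'\ne\mu$ and every $\nu$, all points $y[\mu',\nu']$, $\nu'\in[L]$, lie on the same side of $\ell[\mu,\nu]$.
\end{lemma}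

\begin{proof}
For $\sigma\in\{+,-\}$ let $g_\sigma$ and $h_\sigma$ be the sides in (b) for $\operatorname{sgn}(\mu'-\mu)=\sigma$ and $\nu'\ne\nu$, respectively $\nu'=\nu$. We must show $g_\sigma=h_\sigma$. Suppose not; reflecting the plane in the $X$-axis if necessary, let $h_\sigma$ be ``above'' and $g_\sigma$ ``below''. Put $\mu=1$ if $\sigma=+$ and $\mu=3$ if $\sigma=-$, and let $\mu'$ be either of the two elements of $[3]\setminus\{\mu\}$; both satisfy $\operatorname{sgn}(\mu'-\mu)=\sigma$. Let $\lambda_1,\lambda_2$ be the affine functions whose graphs are $\ell[\mu,1]$ and $\ell[\mu,2]$. The point $y[\mu',1]$ is above the first line and below the second, so $\lambda_1-\lambda_2<0$ at its abscissa. The point $y[\mu',2]$ is below the first line and above the second, so $\lambda_1-\lambda_2>0$ at its abscissa. Hence $\lambda_1-\lambda_2$ is not constant and has a zero in $Z_{\mu'}$. The two choices of $\mu'$ give zeros in two disjoint intervals, but a non-constant affine function has only one zero.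
\end{proof}

\begin{lemma}\label{lem:intervals}
Let $X_1,\dots,X_{19}$ be pairwise disjoint compact intervals, and let $C_1,\dots,C_{19}$ be pairwise disjoint compact intervals. There are $3$-element sets $A_3,B_3\subseteq[19]$ with $X_\alpha\cap C_\beta=\emptyset$ for all $\alpha\in A_3$, $\beta\in B_3$.
\end{lemma}

\begin{proof}
Let $L=19$. Charge each intersecting pair $(X_\alpha,C_\beta)$ to the interval with the larger left endpoint, and to $X_\alpha$ in case of a tie. The left endpoint of the charged interval lies in the other interval of the pair, and a point lies in at most one interval of the other collection. So each interval is charged at most once, and there are at most $2L$ intersecting pairs. Choose $A_3$ and $B_3$ independently and uniformly among the $3$-element subsets of $[L]$. A given pair $(\alpha,\beta)$ lies in $A_3\times B_3$ with probability $(3/L)^2$, so the expected number of intersecting pairs in $A_3\times B_3$ is at most $2L\cdot 9/L^2=18/19<1$. Some choice has none.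
\end{proof}

Recall that $K_{3,3}$ is not planar: it cannot be drawn with arcs that meet only in common endpoints.

\begin{lemma}\label{lem:k33}
Let $P_1,P_2,P_3,Q_1,Q_2,Q_3$ be pairwise disjoint compact convex sets in the plane. For $\alpha,\beta\in[3]$ let $e_{\alpha\beta}$ be a segment with one endpoint in $P_\beta$ and the other in $Q_\alpha$ that is disjoint from the other four sets. Then two of the nine segments have a common point outside the union of the six sets.
\end{lemma}

\begin{proof}
Suppose not. The sets may be points or segments, so we first thicken them. For small $\epsilon>0$ the closed $\epsilon$-neighborhoods $P_\beta^\epsilon$, $Q_\alpha^\epsilon$, which we call discs, are pairwise disjoint compact convex sets, each contains the original set in its interior, and $e_{\alpha\beta}$ meets only $P_\beta^\epsilon$ and $Q_\alpha^\epsilon$. We use the standard fact that if $o$ is an interior point and $w$ any point of a convex set, then all points of the segment $ow$ except possibly $w$ are interior points.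

The segment $e_{\alpha\beta}$ starts in the interior of $P_\beta^\epsilon$ and ends outside it, so it meets $P_\beta^\epsilon$ in an initial subsegment of which only the last point $v_{\alpha\beta}$ is on the boundary. In the same way it meets $Q_\alpha^\epsilon$ in a final subsegment of which only the first point $w_{\alpha\beta}$ is on the boundary. The two subsegments are disjoint, and the middle part $v_{\alpha\beta}w_{\alpha\beta}$ meets the six discs only in its two ends. In particular it contains no point of the six original sets, so the nine middle parts are pairwise disjoint, and the three ends on the boundary of each disc are distinct.

In each disc choose an interior point $o$ and join it by segments to these three boundary points. Such a segment lies in the interior of the disc except for its end, so it meets no middle part other than its own. Two segments in one disc meet only in $o$; otherwise they would lie on one ray from $o$ and the nearer boundary point would be interior. The result is a drawing of $K_{3,3}$ with arcs that meet only in common endpoints, a contradiction.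
\end{proof}

\subsection{Proof of Proposition~\ref{prop:stars}}

\begin{proof}
Passing to a sub-box and renaming indices in an order-preserving way, we may assume that the box is $[L]^m$ with $L=19$. Put $A=[m]\setminus B$ and $A'=\Delta\setminus B\subseteq A$. Suppose that $x$ is not $b$-split for any $b\in B$ and $c$ is not $a$-split for any $a\in A'$. The situation is symmetric in the two families, and we treat them together. Let $y$ be either family, $D$ its coordinate set, $D^{\mathrm{in}}\subseteq D$ the set of \emph{inner} coordinates, in which $y$ is assumed not to be split, and $D^{\mathrm{out}}=D\setminus D^{\mathrm{in}}$ the set of \emph{outer} coordinates: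
\[
\begin{array}{c|ccc}
y & D & D^{\mathrm{in}} & D^{\mathrm{out}}\\ \hline
x & [m] & B & A\\
c & \Delta & A' & B
\end{array}
\]
Both families are canonical with at least one and at most five coordinates, so Lemma~\ref{lem:major} applies. A family is split in its major coordinate, so the major coordinate of $y$ lies in $D^{\mathrm{out}}$. In particular $D^{\mathrm{out}}\ne\emptyset$.

\medskip\noindent\emph{Step 1: signs of inner coordinates do not matter.} For $i\in[L]^m$ let $\ell(i)$ be the line through $c_{\pi(i)}$ and $x_i$; it is not vertical. All pairs $(c_{\pi(i)},x_i)$ have the same pattern, so their left-to-right order is the same for all $i$. Hence the orientation of $(c_{\pi(i)},x_i,w)$ determines the side of a point $w$ with respect to $\ell(i)$ by a rule that does not depend on $i$. Let $j\in[L]^D$ differ from $i$ in all outer coordinates. Then $y_j$ is neither $x_i$ nor $c_{\pi(i)}$, so $y_j\notin\ell(i)$ by general position. The pattern of $(c_{\pi(i)},x_i,y_j)$ is determined by the signs of $j_a-i_a$, $a\in D$. By canonicity, the side of $y_j$ with respect to $\ell(i)$ depends only on these signs.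

For $\sigma\in\{+,-\}$ and $\eta\in\{+,-\}^{D^{\mathrm{in}}}$ let $g_\sigma(\eta)$ be this side when $j_a-i_a$ has sign $\sigma$ for all outer $a$ and sign $\eta_a$ for each inner $a$. We claim that $g_\sigma(\eta)$ does not depend on $\eta$. Otherwise it changes when a single entry $\eta_n$ is flipped, for some $\eta$ and some inner $n$. Take $i=(3,\dots,3)$. Let $j_n$ range over $\{2,4\}$, and let every other coordinate $j_a$, $a\in D$, range over $\{4,5\}$ if its prescribed sign is $+$ and over $\{1,2\}$ if it is $-$. On this sub-box with sides of size $2$ the line $\ell(i)$ strictly separates the points with $j_n=2$ from those with $j_n=4$. So $y$ is $n$-split, contrary to assumption. Write $g_\sigma$ for the common value.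

\medskip\noindent\emph{Step 2: clusters.} We now reduce the $m$ coordinates to two by keeping only diagonal indices. For $\alpha,\beta\in[L]$ let $i(\alpha,\beta)$ have all coordinates in $A$ equal to $\alpha$ and all coordinates in $B$ equal to $\beta$. Put $x_{\alpha\beta}=x_{i(\alpha,\beta)}$, $c_{\alpha\beta}=c_{\pi(i(\alpha,\beta))}$, $\ell_{\alpha\beta}=\ell(i(\alpha,\beta))$, and let $e_{\alpha\beta}$ be the segment $c_{\alpha\beta}x_{\alpha\beta}$. Since $A$ and $B$ are nonempty, the points $x_{\alpha\beta}$ are distinct; if $A'=\emptyset$, then $c_{\alpha\beta}$ depends only on $\beta$. The \emph{clusters} are the sets $\mathcal X_\alpha=\{x_{\alpha\beta}:\beta\in[L]\}$ and $\mathcal C_\beta=\{c_{\alpha\beta}:\alpha\in[L]\}$. We claim that each cluster other than $\mathcal X_\alpha$ and $\mathcal C_\beta$ lies strictly on one side of $\ell_{\alpha\beta}$.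

For $y=x$ put $y[\mu,\nu]=x_{\mu\nu}$ and $\ell[\mu,\nu]=\ell_{\mu\nu}$; for $y=c$ put $y[\mu,\nu]=c_{\nu\mu}$ and $\ell[\mu,\nu]=\ell_{\nu\mu}$. By the table, in both cases the indices of $y[\mu,\nu]$ and of $\ell[\mu,\nu]$ equal $\mu$ in the outer coordinates and $\nu$ in the inner ones, and the clusters of $y$ are the sets $\{y[\mu,\nu]:\nu\in[L]\}$. The claim is the conclusion of Lemma~\ref{lem:clusters}, so we check its hypotheses. For $\mu'\ne\mu$, Step 1 shows $y[\mu',\nu']\notin\ell[\mu,\nu]$. The points of cluster $\mu$ have the value $\mu$ in the major coordinate of $y$, which is outer; so the smallest intervals containing the abscissas of the clusters are pairwise disjoint, which is (a). For (b) let $\sigma=\operatorname{sgn}(\mu'-\mu)$. The relevant signs are $\sigma$ in all outer coordinates and $\operatorname{sgn}(\nu'-\nu)$ in all inner ones. If $\nu'\ne\nu$ the side is $g_\sigma$. If $\nu'=\nu$ the signs, and so the side, are determined by $\sigma$. The claim follows.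

\medskip\noindent\emph{Step 3: a planar $K_{3,3}$.} Let $X_\alpha$ and $C_\beta$ be the smallest intervals containing the abscissas of $\mathcal X_\alpha$ and $\mathcal C_\beta$. By Step 2 the $X_\alpha$ are pairwise disjoint and so are the $C_\beta$. Choose $A_3,B_3$ by Lemma~\ref{lem:intervals}, and put $P_\beta=\operatorname{conv}\mathcal C_\beta$ for $\beta\in B_3$ and $Q_\alpha=\operatorname{conv}\mathcal X_\alpha$ for $\alpha\in A_3$. These six compact convex sets project onto six pairwise disjoint intervals, so they are pairwise disjoint. For $\alpha\in A_3$, $\beta\in B_3$ the segment $e_{\alpha\beta}$ has its ends in $P_\beta$ and $Q_\alpha$, and it misses the other four sets, because each of them lies in an open half-plane of $\ell_{\alpha\beta}$ by Step 2. By Lemma~\ref{lem:k33}, two of the nine segments meet outside the six sets. But the segments are crossing-free, so two of them can meet only in an endpoint, and all endpoints lie in the six sets.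
\end{proof}

The hypothesis that the segments are crossing-free enters only in the last sentence. The straightness of the edges is used in Steps 1 and 2, where an edge is extended to a line that separates points and crosses another such line only once. The size $19$ comes from Lemma~\ref{lem:intervals}; Step 1 needs five values per coordinate, and the bound on $m$ serves only to meet the size condition of Lemma~\ref{lem:major}.

\section{The reduction}\label{sec:reduction}

\subsection{The OR gadget}

The \emph{OR gadget} on a box $S\times J\times J'\times K\times K'$, whose coordinates we name by the index letters $s,j,j',k,k'$, is the graph with vertices $p_{sjj'}$, $q_{skk'}$, $f_s$, $x_{sjj'kk'}$ in which each $x_{sjj'kk'}$ is adjacent to $p_{sjj'}$, $q_{skk'}$ and $f_s$. A drawing of it is a configuration with $m=5$, four roles $p,q,f,x$, and the adjacent pairs $\{p,x\}$, $\{q,x\}$, $\{f,x\}$.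

\begin{lemma}\label{lem:or}
For every $T$ there is $M(T)\ge19$ such that in every $T$-layer drawing in general position of an OR gadget with all sides of size at least $M(T)$, the family $p$ is $s$-split or the family $q$ is $s$-split.
\end{lemma}

\begin{proof}
Let $M(T)\ge19$ be a number $R$ as in Lemma~\ref{lem:canonical} for this configuration and $n=19$, and restrict the drawing to a canonical sub-box with sides of size $19$. There all $p$--$x$ edges lie in one layer and are therefore crossing-free; the same holds for the $q$--$x$ edges and for the $f$--$x$ edges. Suppose that neither $p$ nor $q$ is $s$-split on the sub-box. Apply Proposition~\ref{prop:stars} three times. With $c=f$ and $\Delta=B=\{s\}$, the set $\Delta\setminus B$ is empty, so $x$ is $s$-split. With $c=p$, $\Delta=\{s,j,j'\}$ and $B=\{j,j'\}$, we get that $x$ is $j$-split or $j'$-split. With $c=q$, $\Delta=\{s,k,k'\}$ and $B=\{k,k'\}$, we get that $x$ is $k$-split or $k'$-split. So the canonical family $x$ is split in three distinct coordinates, contrary to Lemma~\ref{lem:seven}.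
\end{proof}

The number of layers affects only the size $M(T)$. This is the source of the unbounded gap in Theorem~\ref{thm:main}: additional layers do not help a drawing once the gadget is large enough.

\subsection{The graph $G_N(H)$}

Let $H=(V,E)$ be a $3$-uniform hypergraph, with the vertices of each hyperedge $e$ enumerated as $e_1,e_2,e_3$, and let $N\ge1$. The graph $G_N(H)$ has the vertices
\begin{itemize}
\item $u_i$ for $u\in V$, $i\in[N]^3$;
\item $z^{e,d}_t$ for $e\in E$, $d\in[3]$, $t\in[N]^3$;
\item $f^{e,d,a}_s$ for $e\in E$, $d,a\in[3]$, $s\in[N]$;
\item $x^{e,d,a}_{t,i}$ for $e\in E$, $d,a\in[3]$, and $t,i\in[N]^3$ with $t_a=i_d$.
\end{itemize}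
The vertex $x^{e,d,a}_{t,i}$ is adjacent to exactly $z^{e,d}_t$, $(e_a)_i$ and $f^{e,d,a}_s$, where $s=t_a=i_d$, and there are no other edges. For fixed $(e,d,a)$ the vertices $x^{e,d,a}$ and their neighbors form an OR gadget, called \emph{gadget $(e,d,a)$}, with $p=z^{e,d}$ and $q=e_a$; here and below $u\in V$ also denotes the family $(u_i)_{i\in[N]^3}$. The \emph{shared coordinate} $s$ of the gadget is coordinate $a$ of $z^{e,d}$ and coordinate $d$ of $e_a$.

The graph has $N^3|V|+(3N^3+9N+9N^5)|E|$ vertices, and for constant $N$ it can be computed from $H$ in polynomial time. It is bipartite, with the $x$-vertices, all of degree $3$, on one side.

\subsection{Few layers give a coloring}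

\begin{lemma}\label{lem:sound}
For every $T$ there are constants $N=N(T)$ and $C=C(N)$ such that $\bar\theta(G_N(H))\le T$ implies that $H$ is $C$-colorable.
\end{lemma}

\begin{proof}
Let $M=M(T)$, $M_1=R_0(M)$ and $N=R_0(M_1)$, with $R_0$ from Corollary~\ref{cor:free}; thus $N\ge M_1\ge M$. Let $C$ be the number of types of point sets labeled by $[N]^3$. By Lemma~\ref{lem:generic}, take a $T$-layer drawing of $G_N(H)$ in general position, and color each $u\in V$ by the type of the family $(u_i)_{i\in[N]^3}$. Suppose that a hyperedge $e$ is monochromatic.

By Corollary~\ref{cor:free} there are a sub-box $I_1\times I_2\times I_3\subseteq[N]^3$ with sides of size $M_1$ and a coordinate $d$ such that the family $e_1$ is not $d$-split on it. The families $e_2$ and $e_3$ have the same type as $e_1$, also after restriction to this sub-box, so by Lemma~\ref{lem:separable} they are not $d$-split on it either.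

Now consider $z^{e,d}$. Each of its three coordinates is tied to coordinate $d$ of one of the families $e_a$, where only the values in $I_d$ are under control. So restrict $z^{e,d}$ to the box $I_d\times I_d\times I_d$, whose sides have size $M_1$. By Corollary~\ref{cor:free} there are a sub-box $J_1\times J_2\times J_3$ of it with sides of size $M$ and a coordinate $a$ such that $z^{e,d}$ is not $a$-split on $J_1\times J_2\times J_3$.

Restrict gadget $(e,d,a)$ to the indices with $s=t_a=i_d\in J_a$, with $t_b\in J_b$ for $b\ne a$, and with $i_b\in I_b$ for $b\ne d$. This is an OR gadget with all sides of size at least $M$, and it inherits a $T$-layer drawing in general position. By Lemma~\ref{lem:or}, either $z^{e,d}$ is $a$-split on $J_1\times J_2\times J_3$, or $e_a$ is $d$-split on a sub-box of $I_1\times I_2\times I_3$, since $J_a\subseteq I_d$. The first contradicts the choice of $a$ and the second the choice of $d$. So no hyperedge is monochromatic.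
\end{proof}

\begin{remark}\label{rem:types}
In Section~\ref{subsec:encode} the color of $u$ was the set of coordinates in which $u$ is split. But a coordinate without a split exists only on a sub-box, and the proof needs the same sub-box and the same coordinate for $e_1,e_2,e_3$. Coloring by the whole type provides this. The price is that the number of colors grows with $T$, and so Theorem~\ref{thm:drs} is needed for arbitrarily large $C$.
\end{remark}

\subsection{A $2$-coloring gives three layers}

\begin{lemma}\label{lem:complete}
If $H$ is $2$-colorable, then $\bar\theta(G_N(H))\le3$ for every $N$.
\end{lemma}

\begin{proof}
Fix a coloring $V\to\{0,1\}$ without monochromatic hyperedges. Call the families $u\in V$ and $z^{e,d}$ \emph{base families} and their points \emph{base points}. We place the base points so that each base family $\phi$ is sorted by a coordinate $\kappa_X(\phi)\in[3]$ along the $X$-axis and by a coordinate $\kappa_Y(\phi)\in[3]$ along the $Y$-axis; these are the two \emph{keys} of $\phi$.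

\medskip\noindent\emph{Keys.} For $u$ of color $0$ let $(\kappa_X,\kappa_Y)=(1,2)$, and for $u$ of color $1$ let $(\kappa_X,\kappa_Y)=(3,3)$. Every hyperedge $e$ contains both colors, so for each $d\in[3]$ there is $r=r(e,d)\in[3]$ such that $d$ is a key of $e_r$. Let the keys of $z^{e,d}$ be the two elements of $[3]\setminus\{r(e,d)\}$, in either order. In gadget $(e,d,a)$, if $a\ne r(e,d)$ then $a$ is a key of $z^{e,d}$, and if $a=r(e,d)$ then $d$ is a key of $e_a$. So in every gadget, the shared coordinate is a key of at least one of its two base families.

\medskip\noindent\emph{Base points.} List all base points family by family, and within a family $\phi$ by increasing value of the coordinate $\kappa_X(\phi)$, ties being broken arbitrarily; let $X_b$ be the position of $b$ in this list. The integers $X_b$ are distinct, each family $\phi$ occupies an interval $\mathcal I_X(\phi)$ with integer ends, and its points with value $s$ in coordinate $\kappa_X(\phi)$ occupy a subinterval $\mathcal I_X(\phi,s)$ with integer ends. Intervals of different families are at distance at least $1$, and so are the subintervals of one family for different $s$. Define $Y_b$, $\mathcal I_Y(\phi)$, $\mathcal I_Y(\phi,s)$ by the same procedure with $\kappa_Y$. The nominal position of $b$ is $(X_b,Y_b)$.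

\medskip\noindent\emph{Gadgets.} In each gadget choose a base family $\phi$ that has the shared coordinate as a key, and let $\psi$ be the other base family. We declare one of them the \emph{column family} and the other the \emph{row family}, and define rectangles $R_s$, $s\in[N]$.
\begin{itemize}
\item If the shared coordinate is $\kappa_X(\phi)$, then $\phi$ is the column family and $R_s=\mathcal I_X(\phi,s)\times\mathcal I_Y(\psi)$.
\item Otherwise it is $\kappa_Y(\phi)$; then $\phi$ is the row family and $R_s=\mathcal I_X(\psi)\times\mathcal I_Y(\phi,s)$.
\end{itemize}
An $x$-vertex of the gadget has one neighbor $\operatorname{col}(x)$ in the column family and one neighbor $\operatorname{row}(x)$ in the row family. Its nominal position is $(X_{\operatorname{col}(x)},Y_{\operatorname{row}(x)})$. If $x$ is adjacent to $f_s$, then its neighbor in $\phi$ has the value $s$ in the shared coordinate, so in both cases the nominal position of $x$ lies in $R_s$. The nominal position of $f_s$ is the center of $R_s$. Place all vertices in general position within distance $1/8$, in each coordinate, of their nominal positions.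

\medskip\noindent\emph{The rectangles are far apart.} Two rectangles of one gadget have projections at distance at least $1$ on the $X$-axis in the first case and on the $Y$-axis in the second. Two different gadgets have different pairs of base families, because $z^{e,d}$ determines $(e,d)$ and then $e_a$ determines $a$. So they differ in the column family or in the row family. Every rectangle of a gadget lies in the product of the $X$-interval of its column family and the $Y$-interval of its row family, so rectangles of different gadgets again have projections at distance at least $1$ on one of the axes. Hence all rectangles remain pairwise disjoint after enlarging them by $1/8$ in each direction.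

\medskip\noindent\emph{Layers.} Layer $1$ consists of the edges $x\operatorname{col}(x)$; those at a base point $b$ form a star in the strip $|X-X_b|\le1/8$. Layer $2$ consists of the edges $x\operatorname{row}(x)$; those at $b$ form a star in the strip $|Y-Y_b|\le1/8$. Layer $3$ consists of the edges at the $f$-vertices; each of these stars lies in its own enlarged rectangle. In each layer the convex sets are pairwise disjoint, so the layer is crossing-free by Lemma~\ref{lem:stars}.
\end{proof}

\section{Proofs of the main results}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $N=N(T)$ and $C(N)$ be as in Lemma~\ref{lem:sound}, and let $C=\max(2,C(N))$. The map $H\mapsto G_N(H)$ is computable in polynomial time. If $H$ is $2$-colorable, then $\bar\theta(G_N(H))\le3$ by Lemma~\ref{lem:complete}. If $H$ is not $C$-colorable, then it is not $C(N)$-colorable, and $\bar\theta(G_N(H))>T$ by Lemma~\ref{lem:sound}. Theorem~\ref{thm:drs} gives the hardness, and the graphs $G_N(H)$ are bipartite with all degrees on one side equal to $3$. In any such graph, let each vertex of that side label its edges $1,2,3$. The edges with a given label form vertex-disjoint stars with centers on the other side, which is a planar graph; so the thickness is at most $3$.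
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:approx}]
Suppose a polynomial-time algorithm always outputs $k$ with $\bar\theta(G)\le k\le f(\bar\theta(G))$. Let $T\ge3$ be an integer with $T\ge f(t)$ for each $t\in\{0,1,2,3\}$ at which $f$ is defined; for $f(t)=ct$ take $T=\lceil3c\rceil$. If $\bar\theta(G)\le3$, then $k\le T$. If $\bar\theta(G)>T$, then $k>T$. Comparing $k$ with $T$ decides the promise problem of Theorem~\ref{thm:main} in polynomial time, so $\mathrm{P}=\mathrm{NP}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:degree}]
Let $\Delta\le2$ and $G\in\mathcal B_\Delta\subseteq\mathcal B_2$. By Proposition~\ref{prop:two}, $\bar\theta(G)\le2$. The value is $0$ if $G$ has no edges, $1$ if $G$ has an edge and is planar (F\'ary's theorem), and $2$ otherwise, and planarity can be tested in polynomial time. For $\Delta\ge3$, the hard instances of Theorem~\ref{thm:main} lie in $\mathcal B_3\subseteq\mathcal B_\Delta$, so the proof of Corollary~\ref{cor:approx} applies to an algorithm that works only on $\mathcal B_\Delta$.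
\end{proof}

\begin{remark}
All graphs $G_N(H)$ have thickness at most $3$, so the hardness comes entirely from the straight-line requirement, which is consistent with the approximability of thickness. The gap between the two parameters appears without any complexity assumption: if $H$ consists of all triples from a set of $2C+1$ elements, then every coloring with $C$ colors uses some color three times, so Lemma~\ref{lem:sound} gives $\bar\theta(G_N(H))>T$.
\end{remark}

\begin{remark}
The gap proved here is $\bar\theta\le3$ versus $\bar\theta>T$; the drawing in Lemma~\ref{lem:complete} uses one layer for each of the three neighbors of an $x$-vertex. The analogous statement with $\bar\theta\le2$ versus $\bar\theta>T$ is not claimed.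
\end{remark}

\begin{thebibliography}{9}

\bibitem{DRS}
Dinur, Regev, Smyth, \emph{The hardness of 3-uniform hypergraph coloring}, Combinatorica 25 (2005) 519--535.

\bibitem{TC}
\emph{Thickness and Colorability of Geometric Graphs},
\texttt{http://www.cs.umanitoba.ca/\allowbreak\textasciitilde durocher/\allowbreak research/\allowbreak pubs/\allowbreak durocherCGTA2016.pdf}

\end{thebibliography}
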